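\title{The nilpotence order of $\beta_1$ at primes $p\ge 7$}

\begin{abstract}
Let $p$ be an odd prime and let $\beta_1$ be the first element of positive even dimension in the $p$-local stable homotopy groups of spheres. We prove that $\beta_1^{p^2-p}=0$. Since $\beta_1^{p^2-p-1}\ne0$ is known for $p\ge7$, the nilpotence order of $\beta_1$ is exactly $p^2-p$ for these primes. The proof starts from Toda's relation $\beta_1^{p^2-p+1}=0$ and removes one factor $\beta_1$ by examining three stems in the Adams--Novikov spectral sequence of a complex with $p$ cells.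
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be an odd prime, put $q=2p-2$, and let $\pi_*S^0$ be the ring of $p$-local stable homotopy groups of spheres. By Nishida's theorem every element of positive dimension in this ring is nilpotent. For an element $a$ of odd dimension this is elementary: graded commutativity gives $a^2=-a^2$, so $a^2=0$. The first element to which this argument does not apply is the first element of positive even dimension,
\[
\beta_1\in\pi_{pq-2}S^0,\qquad pq-2=2p^2-2p-2 .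
\]
Its \emph{nilpotence order} is the least $k$ with $\beta_1^k=0$. The following facts are known.
\begin{itemize}
\item[(i)] (Toda) $\beta_1^{p^2-p+1}=0$ for every prime $p>2$.
\item[(ii)] For $p=3$, $\beta_1^6=0$ and $\beta_1^5\neq0$.
\item[(iii)] For $p=5$, $\beta_1^{18}=0$ and $\beta_1^{17}\ne0$.
\item[(iv)] For $p\ge7$, $\beta_1^{p^2-p-1}\neq0$.
\end{itemize}
For $p\ge7$, facts (i) and (iv) leave two possible values for the nilpotence order, $p^2-p$ and $p^2-p+1$. The problem, which comes from \cite{order}, is to decide between them: \emph{for primes $p\ge7$, is $\beta_1^{p^2-p}$ trivial?}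

The small primes suggest that it is. For $p=3$ the order is $6=p^2-p$, and for $p=5$ it is $18<20=p^2-p$, so in both cases Toda's exponent can be lowered. The evidence is not conclusive, because $p=5$ does not follow the pattern of (iv): there $\beta_1^{p^2-p-1}=\beta_1^{19}$ is already zero. The guess is nevertheless correct, for a reason that does not depend on $p$.

\begin{theorem}\label{thm:main}
For every odd prime $p$, $\beta_1^{\,p^2-p}=0$.
\end{theorem}

\begin{corollary}\label{cor:order}
For every prime $p\ge7$ the nilpotence order of $\beta_1$ is exactly $p^2-p$; that is, $\beta_1^{p^2-p-1}\ne0=\beta_1^{p^2-p}$.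
\end{corollary}

The corollary is Theorem~\ref{thm:main} together with (iv), and (iv) is the only place where $p\ge7$ is needed. The proof of the theorem uses (i) but none of (ii)--(iv). For $p=3$ the theorem gives $\beta_1^6=0$, in agreement with (ii); for $p=5$ it gives $\beta_1^{20}=0$, which is weaker than (iii).

\subsection*{The method}
We must cancel one factor $\beta_1$ from Toda's relation, so we need to control the kernel of multiplication by $\beta_1$. In Section~\ref{sec:X} we build a complex $X=S^0\cup_{\alpha_1}e^q\cup\dots\cup e^{(p-1)q}$ with $(p-2)q$-skeleton $\bar X$ and cofiber sequences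
\begin{equation}\label{eq:cofibers}
S^0\xrightarrow{\,i\,}X\xrightarrow{\,k\,}\Sigma^q\bar X\xrightarrow{\,\phi\,}S^1,
\qquad
\bar X\xrightarrow{\,\ell\,}X\xrightarrow{\,c\,}S^{(p-1)q}\xrightarrow{\,\theta\,}\Sigma\bar X
\end{equation}
such that $\phi\circ\Sigma^{q-1}\theta$ is a unit multiple of $\beta_1$. Multiplication by $\beta_1$ is then a composite of two boundary maps, and the kernel of each is an image of $\pi_*X$. The gain is that the Adams--Novikov $E_2$-term of $X$ is much sparser than that of the sphere. Put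
\[
N=p^3-p^2,\qquad x=\beta_1^{p^2-p},\qquad |x|=(p^2-p)(pq-2)=(N-p)q .
\]
Three stems of $X$ enter.
\begin{itemize}
\item[(a)] \emph{Stem $Nq-1$.} Since $\beta_1x=0$, the element $\theta x$ comes from this stem through $k$. The stem contains nothing above Adams--Novikov filtration $1$, and this forces $\theta x=0$. Hence $x=c_*f$ with $f\in\pi_{(N-1)q}X$.
\item[(b)] \emph{Stem $(N-1)q$.} The group $\pi_{(N-1)q}X$ embeds in a group $G\cong\mathbb Z/p$.
\item[(c)] \emph{Stem $Nq$.} Let $r=\Sigma^q\ell\circ k\colon X\to\Sigma^qX$. There is $\hat g\in\pi_{Nq}X$ such that $r_*\hat g$ generates $\pi_{(N-1)q}X$. Since $c\circ\ell=0$, the map $c_*$ kills $r_*\hat g$, hence $f$, and $x=0$.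
\end{itemize}
Parts (a) and (b) are degree counts. Part (c) rests on one algebraic relation, $h_{1,0}b_{1,1}^{p-1}=0$, in the cohomology of a small quotient of the Hopf algebra $\mathbb F_p[t_1,t_2,\dots]$. Sections~\ref{sec:ANSS} and~\ref{sec:May} set up the tools. Section~\ref{sec:three} carries out the counts and the relation by hand for $p=3$, and Sections~\ref{sec:P}--\ref{sec:proof} give the proof for all odd $p$.

\section{The Adams--Novikov spectral sequence}\label{sec:ANSS}

All spectra are $p$-local, and \emph{unit} means a unit of $\mathbb Z_{(p)}$ or of $\mathbb F_p$.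

\subsection*{Comodules and the cobar complex}
Let $A=BP_*=\mathbb Z_{(p)}[v_1,v_2,\dots]$ and $\Gamma=BP_*BP=A[t_1,t_2,\dots]$. With $\sigma_i=(p^i-1)/(p-1)$, so that $\sigma_0=0$, $\sigma_1=1$, $\sigma_2=p+1$, we have $|v_i|=|t_i|=q\sigma_i$. Put $v_0=p$, $I_0=0$, $I_n=(v_0,\dots,v_{n-1})$ and $I_\infty=\bigcup_n I_n$. We use the standard facts that the ideals $I_n$ are invariant, that $v_n$ is invariant modulo $I_n$, that $\Delta t_1=t_1\otimes1+1\otimes t_1$ in $\Gamma$, and that
\[
P=\Gamma/I_\infty\Gamma=\mathbb F_p[t_1,t_2,\dots]\quad\text{is a Hopf algebra with}\quad \Delta t_n=\sum_{i=0}^n t_i\otimes t_{n-i}^{p^i}.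
\]
Comodules are left comodules. Those that we use are concentrated in degrees divisible by $q$, and we write
\[
\mathrm{Ext}^s_\Gamma(L)_D=\mathrm{Ext}^{s,qD}_\Gamma(A,L),
\]
and likewise $\mathrm{Ext}^s_H(L)_D$ for a Hopf algebra $H$ over $\mathbb F_p$. These groups are the cohomology of the cobar complex $C^s_\Gamma(L)=\bar\Gamma\otimes_A\dots\otimes_A\bar\Gamma\otimes_AL$ with $s$ factors $\bar\Gamma$, the kernel of the counit. Elements are written $[\gamma_1|\cdots|\gamma_s]m$, and with $\psi$ the coaction,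
\[
d([\gamma_1|\cdots|\gamma_s]m)=[1|\gamma_1|\cdots|\gamma_s]m+\sum_{i=1}^s(-1)^i[\cdots|\Delta\gamma_i|\cdots]m+(-1)^{s+1}[\gamma_1|\cdots|\gamma_s|\psi m],
\]
where the terms with an entry $1$ cancel. Juxtaposition makes $C_\Gamma(A)$ and $C_H(\mathbb F_p)$ differential graded algebras, and it makes $C_H(L)$ a differential left module over $C_H(\mathbb F_p)$. For commutative $H$ in even degrees, $\mathrm{Ext}_H(\mathbb F_p)$ is graded commutative with respect to $s$. For a primitive element $y$ put
\[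
b(y)=\sum_{0<j<p}\tfrac1p\tbinom pj\,[y^j|y^{p-j}].
\]
Over $\mathbb Z_{(p)}[y]$ the binomial theorem gives $d[y^p]=-p\,b(y)$, so $b(y)$ is a cocycle because the complex is torsion free.

Computing over $\Gamma$ is hard and computing over $P$ is much easier. The next lemma carries vanishing statements from $P$ back to $\Gamma$, one generator $v_n$ at a time. Its hypothesis concerns all degrees $D\le D_0$, because a class of lower degree can reappear in degree $D_0$ multiplied by a monomial in the $v_n$.

\begin{lemma}\label{lem:descent}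
Let $L$ be a $\Gamma$-comodule that is a free $A$-module on finitely many generators of degrees $qj$, $j\ge0$. Write $L/I_n$ for $L/I_nL$.
\begin{itemize}
\item[(a)] For $n\ge0$ there is a long exact sequence
\[
\mathrm{Ext}^s_\Gamma(L/I_n)_{D-\sigma_n}\xrightarrow{v_n}\mathrm{Ext}^s_\Gamma(L/I_n)_D\to\mathrm{Ext}^s_\Gamma(L/I_{n+1})_D\to\mathrm{Ext}^{s+1}_\Gamma(L/I_n)_{D-\sigma_n}.
\]
\item[(b)] If $\sigma_n>D$, then $\mathrm{Ext}^s_\Gamma(L/I_n)_D=\mathrm{Ext}^s_P(L/I_\infty)_D$.
\item[(c)] Fix $s$ and $D_0$. If $\mathrm{Ext}^s_P(L/I_\infty)_D=0$ for all $D\le D_0$, then $\mathrm{Ext}^s_\Gamma(L/I_n)_D=0$ for all $n\ge0$ and $D\le D_0$.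
\end{itemize}
\end{lemma}

\begin{proof}
(a) Multiplication by $v_n$ on $L/I_n$ is a comodule map since $v_n$ is invariant modulo $I_n$. It is injective since $L$ is free, and its cokernel is $L/I_{n+1}$.

(b) The kernel of $L/I_n\to L/I_\infty$ lies in degrees $\ge q\sigma_n$, and so does its cobar complex. Hence $C_\Gamma(L/I_n)$ and $C_\Gamma(L/I_\infty)$ agree in degree $qD$. Since $I_\infty$ is invariant, $\bar\Gamma\otimes_AV=\bar P\otimes V$ for every $A$-module $V$ killed by $I_\infty$, and the result is again killed by $I_\infty$. So $C_\Gamma(L/I_\infty)=C_P(L/I_\infty)$.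

(c) Let first $n\ge1$. All groups vanish for $D<0$; we induct on $D$. For fixed $D\le D_0$ the group vanishes for large $n$ by (b). In (a) the first term vanishes by the induction on $D$, as $\sigma_n\ge1$, so vanishing for $n+1$ implies vanishing for $n$. For $n=0$, part (a) embeds $\mathrm{Ext}^s_\Gamma(L)_D/p$ in $\mathrm{Ext}^s_\Gamma(L/I_1)_D=0$. The group $\mathrm{Ext}^s_\Gamma(L)_D$ is finitely generated over $\mathbb Z_{(p)}$, so it is zero by Nakayama's lemma.
\end{proof}

\subsection*{The spectral sequence}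
Call a finite complex $Y$ \emph{sparse} if all its cells have dimension divisible by $q$. Then $BP_*Y$ is free over $A$ with one generator per cell, and the skeleta filter it by subcomodules with quotients $\Sigma^{qj}A$. The long exact sequences of this filtration show:
\begin{equation}\label{eq:cells}
\text{if }\mathrm{Ext}^s_\Gamma(A)_{D-j}=0\text{ for every cell }e^{qj}\text{ of }Y,\text{ then }\mathrm{Ext}^s_\Gamma(BP_*Y)_D=0 .
\end{equation}
We use the following facts about the Adams--Novikov spectral sequence (ANSS).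
\begin{itemize}
\item[(A1)] For a finite complex $Y$ there is a natural spectral sequence with $E_2^{s,t}=\mathrm{Ext}^{s,t}_\Gamma(A,BP_*Y)$ and $d_r\colon E_r^{s,t}\to E_r^{s+r,t+r-1}$, converging to $\pi_{t-s}Y$: there is a natural decreasing filtration $F^s\pi_*Y$ with $F^s/F^{s+1}=E_\infty^s$ and $\bigcap_sF^s=0$. The subgroup $F^1$ consists of the maps that are zero in $BP_*$, and each $F^s$ is closed under composition on the right with elements of $\pi_*S^0$. We say that $y\in F^s$ is \emph{represented} by a permanent cycle $\bar y\in E_2^s$ if $y$ and $\bar y$ have the same image in $E_\infty^s$. The number $t-s$ is the \emph{stem}.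
\item[(A2)] (Sparseness.) If $Y$ is sparse, then $E_2^{s,t}=0$ unless $q\mid t$. So $d_r\ne0$ only for $r=1+mq$ with $m\ge1$, and $d_{1+mq}$ raises $(s,D)$ by $(1+mq,m)$. Nothing hits filtrations $s\le q$, so $E_\infty^s\subset E_2^s$ for $s\le q$.
\item[(A3)] (Geometric boundary theorem, \cite[2.3.4]{Rav}.) Let $W\to Y'\to Y\xrightarrow{h}\Sigma W$ be a cofiber sequence with $BP_*h=0$, and let $\delta$ be the connecting map of $0\to BP_*W\to BP_*Y'\to BP_*Y\to0$. If $y\in F^s\pi_*Y$ is represented by $\bar y$, then $h_*y$ lies in $F^{s+1}$ and is represented by $\pm\delta\bar y$.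
\item[(A4)] (Novikov; \cite[5.2.6, 5.3.7]{Rav}.) For $p$ odd, every element of $\mathrm{Ext}^{1,t}_\Gamma(A,A)$ with $t>0$ is a permanent cycle.
\item[(A5)] $\pi_{pq-2}S^0\cong\mathbb Z/p$, generated by $\beta_1$.
\end{itemize}

\section{Steenrod operations and May spectral sequences}\label{sec:May}

\subsection*{The Hopf algebra $R$ and the comodule $T$}
Let
\[
R=P/(t_1^{p^2},\,t_2^p,\,t_3,\,t_4,\dots)=\mathbb F_p[t_1,t_2]/(t_1^{p^2},t_2^p).
\]
The ideal is a Hopf ideal. Indeed $t_1^{p^2}$ is primitive and $\Delta t_2^p=t_2^p\otimes1+t_1^p\otimes t_1^{p^2}+1\otimes t_2^p$. For $n\ge3$ each term $t_i\otimes t_{n-i}^{p^i}$ of $\Delta t_n$ has a factor in the ideal: the left one if $i\ge3$, and the right one, $t_n$, $t_{n-1}^p$ or $t_{n-2}^{p^2}$, if $i=0,1,2$. The algebra $R$ is small enough for exhaustive counting and large enough to detect the class that we need. Let $T=\mathbb F_p\{1,t_1,\dots,t_1^{p-1}\}$, a subcomodule of $P$ and of $R$; it will be the reduction of $BP_*X$ modulo $I_\infty$. Let $\iota\colon\mathbb F_p\to T$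 be the inclusion, and for $H=P$ or $R$ put
\[
h_{1,j}=[t_1^{p^j}]\in\mathrm{Ext}^1_H(\mathbb F_p),\qquad b_{1,j}=b(t_1^{p^j})\in\mathrm{Ext}^2_H(\mathbb F_p).
\]

\subsection*{Steenrod operations}
For a commutative Hopf algebra $H$ over $\mathbb F_p$ concentrated in even degrees there are natural additive maps
\[
P^i\colon\mathrm{Ext}^s_H(\mathbb F_p)\to\mathrm{Ext}^{s+iq}_H(\mathbb F_p),\qquad \beta P^i\colon\mathrm{Ext}^s_H(\mathbb F_p)\to\mathrm{Ext}_H^{s+iq+1}(\mathbb F_p),
\]
which multiply the internal degree by $p$ and vanish for $i<0$; see \cite[\S\S2, 11]{May} and \cite[A1.5.2]{Rav}. We index them so that $P^0$ is induced by the Frobenius. For $y\in\mathrm{Ext}^s$ one has $P^iy=0$ if $2i>s$, $P^iy=y^p$ if $2i=s$, and $\beta P^iy=0$ if $2i\ge s$. The Cartan formula reads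
\[
\beta P^k(yz)=\sum_{i+j=k}\bigl(\beta P^iy\cdot P^jz\pm P^iy\cdot\beta P^jz\bigr).
\]
If $H$ is the reduction of a flat $\mathbb Z_{(p)}$-Hopf algebra, then $\beta P^i$ is the Bockstein of $P^i$. For $H=\mathbb F_p[y]$ with $y$ primitive, $P^0[y]=[y^p]$ and $d[y^p]=-p\,b(y)$ integrally, so $\beta P^0[y]=-b(y)$. Naturality along the Hopf algebra maps $y\mapsto t_1^{p^j}$ gives, over $P$ and over $R$,
\begin{equation}\label{eq:ops}
P^0h_{1,j}=h_{1,j+1},\qquad \beta P^0h_{1,j}=-b_{1,j}.
\end{equation}
All relations in $\mathrm{Ext}$ that we need come from the single formula $d[t_2]=-[t_1|t_1^p]$.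

\begin{lemma}\label{lem:relations}
\begin{itemize}
\item[(a)] In $\mathrm{Ext}_P(\mathbb F_p)$, $h_{1,1}b_{1,1}=\lambda\,b_{1,0}h_{1,2}$ with $\lambda=\pm1$.
\item[(b)] In $\mathrm{Ext}_R(\mathbb F_p)$, $h_{1,1}b_{1,1}=0$ and $b_{1,1}^{p+1}=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply $\beta P^0$ to $h_{1,0}h_{1,1}=0$. By \eqref{eq:ops} and the Cartan formula, $0=-b_{1,0}h_{1,2}\pm h_{1,1}b_{1,1}$.

(b) In $R$ we have $t_1^{p^2}=0$, so $h_{1,2}=0$, and (a) maps to $h_{1,1}b_{1,1}=0$. Apply $\beta P^1$. The terms with $i=1$ vanish since $P^1h_{1,1}=\beta P^1h_{1,1}=0$. The terms with $i=0$ are $\beta P^0h_{1,1}\cdot P^1b_{1,1}=-b_{1,1}\cdot b_{1,1}^p$ and $\pm h_{1,2}\cdot\beta P^1b_{1,1}=0$.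
\end{proof}

\subsection*{May spectral sequences}
Every monomial in $P$ can be written uniquely as $\prod_{i,j}(t_i^{p^j})^{a_{ij}}$ with $0\le a_{ij}<p$. Give it the \emph{weight} $\sum a_{ij}(2i-1)$, and filter $P$ by the spans of the monomials of weight $\le\omega$. This filtration respects products: a carry replaces $p$ factors $t_i^{p^j}$, of total weight $p(2i-1)$, by one factor of weight $2i-1$. It respects coproducts: $t_n^{p^j}$ has weight $2n-1$, while the middle terms of $\Delta t_n^{p^j}$ have weight $(2i-1)+(2(n-i)-1)=2n-2$. So the associated graded Hopf algebra is $\bigotimes_{i,j}\mathbb F_p[t_{i,j}]/(t_{i,j}^p)$ with all $t_{i,j}$ primitive, where $i\ge1$, $j\ge0$. The ideal defining $R$ is spanned by monomials, and the same description holds for $R$ with $(i,j)$ restricted to $i+j\le2$, that is, to $(1,0)$, $(1,1)$, $(2,0)$.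

For $K=\mathbb F_p[y]/(y^p)$ with $y$ primitive, $\mathrm{Ext}_K(\mathbb F_p)=E(h)\otimes P(b)$, exterior on $h=[y]$ and polynomial on $b=b(y)$, while $\mathrm{Ext}_K(K)=\mathbb F_p$, spanned by $1$. The associated graded of $T$ is the tensor factor $\mathbb F_p[t_{1,0}]/(t_{1,0}^p)$. Filter the cobar complexes by total weight. By the K\"unneth theorem we obtain, for $H=P$ or $R$, spectral sequences
\[
E_1(H)=E(h_{i,j})\otimes P(b_{i,j})\Rightarrow\mathrm{Ext}_H(\mathbb F_p),\qquad E_1(H;T)=E_1(H)/(h_{1,0},b_{1,0})\Rightarrow\mathrm{Ext}_H(T),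
\]
in which $d_r$ raises $s$ by $1$, preserves $D$, and lowers the weight by $r$. They converge because the cobar complexes are finite dimensional in each internal degree. They are natural for $P\to R$ and for $\iota$, which induce the evident quotient maps on $E_1$. Each $E_r(H)$ is a graded commutative algebra with $d_r$ a derivation, and $E_r(H;T)$ is a differential module over it. The classes $h_{1,j},b_{1,j}$ are permanent cycles, and $h_{1,0},b_{1,0}$ act as zero on $E_1(H;T)$, hence on every $E_r(H;T)$. The generator $h_{i,j}$ has $s=1$, $D=p^j\sigma_i$ and weight $2i-1$; the generator $b_{i,j}$ has $s=2$, $D=p^{j+1}\sigma_i$ and weight $p(2i-1)$. For $i+j\le2$: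
\begin{equation}\label{eq:table}
\begin{array}{c|cccccc}
 & h_{1,0} & h_{1,1} & h_{2,0} & b_{1,0} & b_{1,1} & b_{2,0}\\ \hline
D & 1 & p & p+1 & p & p^2 & p^2+p\\
\text{weight} & 1 & 1 & 3 & p & p & 3p
\end{array}
\end{equation}
Since $\sigma_i\ge p^{i-1}$, for $i+j\ge3$ the class $h_{i,j}$ has $D\ge p^2$ and $b_{i,j}$ has $D\ge p^3$.

We use convergence in two forms. Let $y$ be a cocycle of weight $\le\omega$, and let $\bar y$ be its class in weight $\omega$.
\begin{itemize}
\item[(M1)] If $\bar y\ne0$ in $E_1$ and $y$ is a coboundary, then $\bar y=d_r(z)\ne0$ in $E_r$ for some $r\ge1$ and some $z$ represented by a combination of monomials of weight $\omega+r$.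
\item[(M2)] If $\bar y\ne0$ in $E_\infty$, then $y$ is not a coboundary. If $\bar y=0$ in $E_\infty$, then $y$ is cohomologous to a cocycle of weight $\le\omega-1$.
\end{itemize}

\begin{lemma}\label{lem:sphere}
$\mathrm{Ext}^s_\Gamma(A)_D=0$ for $D<p\lfloor s/2\rfloor$. Moreover $b_{1,0}\ne0$ in $\mathrm{Ext}^2_P(\mathbb F_p)$.
\end{lemma}

\begin{proof}
A monomial in $E_1^s(P)$ has at least $\lfloor s/2\rfloor$ factors other than $h_{1,0}$, and each of them has $D\ge p$. So $\mathrm{Ext}^s_P(\mathbb F_p)_D=0$ for $D<p\lfloor s/2\rfloor$, and Lemma~\ref{lem:descent}(c) applies with $L=A$. The only monomial with $s=1$, $D=p$ is the permanent cycle $h_{1,1}$, so nothing hits $b_{1,0}$.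
\end{proof}

A relation in $\mathrm{Ext}$ that is not visible in $E_1$ forces a May differential, by (M1). We use this device twice; here is the first use.

\begin{lemma}\label{lem:b20}
The class $b_{2,0}$ survives to $E_{2p-1}(P)$, and $d_{2p-1}(b_{2,0})$ is a unit multiple of $h_{1,1}b_{1,1}-\lambda b_{1,0}h_{1,2}$.
\end{lemma}

\begin{proof}
The element $\zeta=h_{1,1}b_{1,1}-\lambda b_{1,0}h_{1,2}$ is nonzero in $E^3_1(P)_{p^2+p}$ and has weight $p+1$. By Lemma~\ref{lem:relations}(a) it is the class of a coboundary, so by (M1) it is hit from $s=2$, $D=p^2+p$ and weight $>p+1$. The only $b_{i,j}$ of that degree is $b_{2,0}$, of weight $3p$. The $h_{i,j}$ with $D<p^2+p$ have $D=1,p,p+1,p^2$, and the only two of these numbers with sum $p^2+p$ give $h_{1,1}h_{1,2}$, whose weight $2$ is too small. So the source is a unit multiple of $b_{2,0}$, and $r=3p-(p+1)=2p-1$.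
\end{proof}

\section{A complex with $p$ cells}\label{sec:X}

We want a complex whose $E_2$-term no longer sees $h_{1,0}$ and $b_{1,0}$, the two generators of smallest degree that are responsible for the weak bound in Lemma~\ref{lem:sphere}. By the form of $E_1(P;T)$, a complex whose $BP$-homology reduces to $T$ will do. Let
\[
M_k=A\{1,t_1,\dots,t_1^{k-1}\}\subset\Gamma,\qquad M=M_p,\qquad \bar M=M_{p-1}.
\]
These are subcomodules since $t_1$ is primitive, and $M/I_\infty=T$. The $A$-linear map $\partial=d/dt_1\colon M\to\Sigma^q\bar M\subset\Sigma^qM$ is a comodule map: in $(1\otimes\partial)\psi(t_1^i)$ the coefficient of $t_1^j\otimes t_1^{i-j-1}$ is $\binom ij(i-j)=i\binom{i-1}j$, which is its coefficient in $\psi(\partial t_1^i)$. Since $1,\dots,p-1$ are units,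
\begin{equation}\label{eq:ses}
0\to A\xrightarrow{\,\iota\,}M\xrightarrow{\,\partial\,}\Sigma^q\bar M\to0
\end{equation}
is exact. This is why there are exactly $p$ cells. With more cells, $\partial t_1^p=pt_1^{p-1}$ destroys surjectivity. With $k$ cells, $2\le k<p$, the composite in part (b) below would lie in $\pi_{kq-2}S^0$, which is zero since $0<kq-2<pq-2$.

\begin{proposition}\label{prop:X}
There are a complex $X$ with cells in dimensions $0,q,\dots,(p-1)q$, with $(p-2)q$-skeleton $\bar X$, and cofiber sequences \eqref{eq:cofibers} such that: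
\begin{itemize}
\item[(a)] $BP_*X\cong M$ and $BP_*\bar X\cong\bar M$ as comodules, and under these isomorphisms $i$ and $\ell$ induce the inclusions and $k$ induces $\partial$;
\item[(b)] $\phi\circ\Sigma^{q-1}\theta\colon S^{pq-1}\to S^1$ is a unit multiple of $\beta_1$, and $\beta_1\in F^2\pi_*S^0$.
\end{itemize}
The map $r=\Sigma^q\ell\circ k\colon X\to\Sigma^qX$ induces $\partial$ in $BP_*$ and satisfies $\Sigma^qc\circ r=0$.
\end{proposition}

\begin{proof}
\emph{The cells.} We construct $X_1\subset\dots\subset X_p$ with $BP_*X_k\cong M_k$ compatibly with the inclusions, starting from $X_1=S^0$. An extension of comodules $0\to L\to L'\to\Sigma^{kq}A\to0$ is determined, up to an isomorphism fixing $L$, by $\delta(1)\in\mathrm{Ext}^1_\Gamma(L)_k$: if $y\in L'$ lifts the generator, then the cocycle $dy\in C^1_\Gamma(L)$ determines the coaction on $L'=L\oplus Ay$, and changing $y$ changes $dy$ by a coboundary. Given $X_k$ with $k<p$, let $\xi\in\mathrm{Ext}^1_\Gamma(M_k)_k$ be the class of $0\to M_k\to M_{k+1}\to\Sigma^{kq}A\to0$.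 The differential $d_{1+mq}\xi$ lies in bidegree $s=2+mq$, $D=k+m$. The $E_2$-term vanishes there by \eqref{eq:cells} and Lemma~\ref{lem:sphere}, since $k+m<p+m\le p(1+m(p-1))$. So $\xi$ represents a map $S^{kq-1}\to X_k$, zero in $BP_*$; let $X_{k+1}$ be its cofiber. By (A3), applied to the identity of $S^{kq}$, this map is also represented by $\pm\delta(1)$ for the extension $BP_*X_{k+1}$. By (A2), $\delta(1)=\pm\xi$ already in $E_2$. Hence $BP_*X_{k+1}\cong M_{k+1}$, extending the isomorphism for $X_k$. Put $X=X_p$ and $\bar X=X_{p-1}$; this gives the second sequence in \eqref{eq:cofibers}.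

\emph{The map $k$.} Let $Z=X/S^0$. By \eqref{eq:ses}, $\partial$ induces an isomorphism of comodules $BP_*Z=M/A\to\Sigma^q\bar M$, which we must realize by a map. Let $Z^\vee$ be the Spanier--Whitehead dual of $Z$ and $Y=Z^\vee\wedge\Sigma^q\bar X$. Then $\pi_0Y=[Z,\Sigma^q\bar X]$, and, as $BP_*Z$ is free, $E_2^{0,0}$ for $Y$ is the group of comodule maps $BP_*Z\to\Sigma^q\bar M$ of degree $0$; a map of spectra is represented by its effect in $BP_*$. Both $Z$ and $\Sigma^q\bar X$ have cells in dimensions $q,\dots,(p-1)q$, so $Y$ is sparse with cells $e^{qj}$, $|j|\le p-2$. The differential $d_{1+mq}$ on $E_2^{0,0}$ lands in $s=1+mq$, $D=m$. By \eqref{eq:cells} and Lemma~\ref{lem:sphere} the target vanishes, since $m-j\le m+p-2<pm(p-1)=p\lfloor(1+mq)/2\rfloor$ for $m\ge1$. So the isomorphism is induced by a map $Z\to\Sigma^q\bar X$. Its cofiber is bounded below with zero $BP$-homology, hence contractible by the Hurewicz theorem, and the map is an equivalence. Let $k$ be the composite $X\to Z\simeq\Sigma^q\bar X$.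 This gives the first sequence in \eqref{eq:cofibers} and proves (a). The statements about $r$ follow from (a) and $c\circ\ell=0$.

\emph{The composite.} Both $\theta$ and $\phi$ are zero in $BP_*$ for degree reasons. The map $c_*$ sends $t_1^{p-1}$ to a generator, so by (A3) the map $\theta$ is represented, up to a unit, by the cocycle
\[
-d(t_1^{p-1})=\sum_{j=1}^{p-1}\tbinom{p-1}j[t_1^j]\,t_1^{p-1-j}\in C^1_\Gamma(\bar M).
\]
To apply (A3) to $\phi$ we lift this cocycle through $\partial$. Since $\frac1p\binom pj(p-j)=\binom{p-1}j$, a lift is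
\[
y=\sum_{0<j<p}\tfrac1p\tbinom pj[t_1^j]\,t_1^{p-j}\in C^1_\Gamma(M).
\]
In the cobar complex of the comodule $\Gamma\supset M$ we have $d(t_1^p)=-py-[t_1^p]1$. Applying $d$ gives $p\,dy=-d([t_1^p]1)=p\,b(t_1)1$, so $dy=b(t_1)1$ because the complex is torsion free. Thus $\phi\circ\Sigma^{q-1}\theta$ lies in $F^2$ and is represented by a unit multiple of $b(t_1)\in\mathrm{Ext}^2_\Gamma(A)_p$. This class is nonzero, since it reduces to $b_{1,0}\neq0$ (Lemma~\ref{lem:sphere}), and it stays nonzero in $E_\infty$ by (A2). So the composite is a nonzero element of $\pi_{pq-2}S^0$, and (A5) gives (b).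
\end{proof}

The algebraic shadow of the first cofiber sequence will be used over $R$. Let $\bar T=\mathbb F_p\{1,\dots,t_1^{p-2}\}$ with inclusion $\bar\iota\colon\mathbb F_p\to\bar T$. Reducing \eqref{eq:ses} gives $0\to\mathbb F_p\to T\xrightarrow{\partial}\Sigma^q\bar T\to0$, with connecting map $\delta$. For a cocycle $z\in C_R(\mathbb F_p)$, the cochain $z\cdot t_1$ lifts $z\cdot1$ through $\partial$, and $d(z\cdot t_1)=\pm z[t_1]\cdot1$. Hence
\begin{equation}\label{eq:delta}
\delta(\bar\iota z)=\pm h_{1,0}z .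
\end{equation}
So if $h_{1,0}z=0$, then $\iota z$ is in the image of $\partial_*\colon\mathrm{Ext}^s_R(T)_{D+1}\to\mathrm{Ext}^s_R(T)_D$, the map that models $r_*$.

\section{The case $p=3$}\label{sec:three}

Here $q=4$, $N=18$, $|\beta_1|=10$ and $X=S^0\cup e^4\cup e^8$. We are given $\beta_1^7=0$ and want $\beta_1^6=0$. The three stems of Section~\ref{sec:intro} are $71$, $68$ and $72$. Bidegree $(s,D)$ lies in stem $4D-s$, so stem $71$ consists of $(1+4m,18+m)$ and stem $68$ of $(4m,17+m)$, $m\ge0$; in stem $72$ we shall need $(4,19)$.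

\subsection*{The count over $P$}
The generators of $E_1(P;T)$ with $D<27$ are
\[
\begin{array}{c|ccccccc}
 & h_{1,1} & h_{2,0} & h_{1,2} & h_{2,1} & h_{3,0} & b_{1,1} & b_{2,0}\\ \hline
D & 3 & 4 & 9 & 12 & 13 & 9 & 12
\end{array}
\]
All but the first two have $D\ge9$, so a monomial has $D\ge9(s-2)/2$. For $m\ge2$ this bound is $18m-\frac92>18+m$ in stem $71$ and $18m-9>17+m$ in stem $68$. For $s=5$ the smallest degrees with one, three or five $h$'s are $3+18=21$, $3+4+9+9=25$ and $41$, so nothing has $D\le19$. With Lemma~\ref{lem:descent}(c), stem $71$ is therefore concentrated in filtration $1$, and in positive filtration stem $68$ is concentrated in $(4,18)$. For $s=4$ the monomials with $D\le19$ are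
\[
h_{1,1}h_{2,0}b_{1,1}\ (D=16),\qquad b_{1,1}^2\ (D=18),\qquad w=h_{1,1}h_{2,0}b_{2,0}\ (D=19);
\]
the next ones, $b_{1,1}b_{2,0}$ and $h_{1,1}h_{1,2}b_{1,1}$, have $D=21$. The first monomial is dangerous, because $v_1^2$ times it would have bidegree $(4,18)$. But it dies: by Lemma~\ref{lem:b20}, $d_5(b_{2,0}h_{2,0})$ is a unit multiple of it, since $b_{1,0}$ acts as zero and $h_{2,0}$ is a permanent cycle ($s=2$ starts at $D=7$). What is left is one candidate $b_{1,1}^2$ in stem $68$ and one candidate $w$ in stem $72$. The question is whether $\partial_*$ carries $w$ to $b_{1,1}^2$. By \eqref{eq:delta} it does so over $R$ if $h_{1,0}b_{1,1}^2=0$.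

\subsection*{The relation over $R$}
By \eqref{eq:table}, the generators $h_{1,0},h_{1,1},h_{2,0},b_{1,0},b_{1,1},b_{2,0}$ of $E_1(R)$ have $D=1,3,4,3,9,12$ and weights $1,1,3,3,3,9$. A monomial with $D\equiv1$ modulo $3$ contains exactly one of $h_{1,0},h_{2,0}$, and the parity of $s$ decides whether it contains $h_{1,1}$. For $D=19$, $s=4$, the remaining factor $b$ has $D=15$ or $12$, which leaves only $w$, of weight $13$. For $D=19$, $s=5$, the two factors $b$ have total degree $18=9+9$ or $15=3+12$, giving $h_{1,0}b_{1,1}^2$ of weight $7$ and $h_{2,0}b_{1,0}b_{2,0}$ of weight $15$. Differentials lower the weight, so the only possibility is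
\[
d_6(w)=\mu\,h_{1,0}b_{1,1}^2,\qquad\mu\in\mathbb F_3 .
\]
To find $\mu$ directly one would need a long cochain computation. Instead multiply by the permanent cycle $b_{1,1}^2$, to reach a degree where the answer is known: $d_6(b_{1,1}^2w)=\mu\,h_{1,0}b_{1,1}^4$, and $b_{1,1}^4=0$ in $\mathrm{Ext}_R$ by Lemma~\ref{lem:relations}(b). So $h_{1,0}b_{1,1}^4$ must be hit from $s=8$, $D=37$. There the three factors $b$ have total degree $33=9+12+12$ or $30=9+9+12$, giving $u=h_{1,0}h_{1,1}b_{1,1}b_{2,0}^2$ of weight $23$ and $b_{1,1}^2w$ of weight $19$. But $u=-d_1(h_{2,0}b_{1,1}b_{2,0}^2)$ is a boundary and supports no differential. Hence $b_{1,1}^2w$ hits $h_{1,0}b_{1,1}^4$, so $\mu\ne0$. Since $h_{1,0}b_{1,1}^2$ has the lowest weight in its bidegree, it is zero in $\mathrm{Ext}_R$ by (M2).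

It remains to check that $\iota b_{1,1}^2\neq0$, to lift $b_{1,1}^2$ and $w$ from $P$ to $\Gamma$ and to homotopy, and to deal with filtration $1$ in stem $71$. These steps are no simpler for $p=3$, and we now give the whole proof for arbitrary odd $p$.

\section{Degree counts over $P$}\label{sec:P}

Recall that $N=p^3-p^2$. For $0\le e\le p-2$ put
\[
K_e=h_{1,1}h_{2,0}\,b_{1,1}^{p-2-e}b_{2,0}^{\,e},\qquad w=K_{p-2}=h_{1,1}h_{2,0}b_{2,0}^{p-2}.
\]
By \eqref{eq:table}, $K_e$ has $s=2p-2$ and $D=(p-2)p^2+(e+2)p+1$. So $w$ has $D=N+1$, and $K_e$ has $D\le N-p+1<N$ for $e\le p-3$.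

\begin{lemma}\label{lem:counts}
\begin{itemize}
\item[(a)] $E_1^s(P;T)_D=0$ if $D<p^2(s-2)/2$.
\item[(b)] $E_1^{2p-1}(P;T)_D=0$ if $D\le N+1$.
\item[(c)] The monomials in $E_1^{2p-2}(P;T)_D$ with $D\le N+1$ are $b_{1,1}^{p-1}$, with $D=N$, and $K_0,\dots,K_{p-2}$.
\end{itemize}
\end{lemma}

\begin{proof}
Call a generator of $E_1(P;T)$ \emph{large} if it is not $h_{1,1}$ or $h_{2,0}$. Large generators have $D\ge p^2$ and $s\le2$. A monomial with $\epsilon\in\{0,1,2\}$ factors among $h_{1,1},h_{2,0}$ has at least $\lceil(s-\epsilon)/2\rceil$ large factors, so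
\begin{equation}\label{eq:bound}
D\ge p^2\lceil(s-\epsilon)/2\rceil+\eta_\epsilon,\qquad \eta_0=0,\quad\eta_1=p,\quad\eta_2=2p+1 .
\end{equation}
This gives (a). For $s=2p-1$ the three bounds are $p^3$, $N+p$ and $N+2p+1$, which gives (b).

For (c) let $s=2p-2$ and $D\le N+1$. The case $\epsilon=1$ is excluded, since \eqref{eq:bound} gives $D\ge N+p$. For $\epsilon=0$ or $2$ the number of large $h$'s is even. If it is at least two, the number of large factors is at least $(s-\epsilon)/2+1$, so $D\ge p^3$ for $\epsilon=0$ and $D\ge N+2p+1$ for $\epsilon=2$; both are excluded. So all large factors are $b$'s. For $\epsilon=0$ there are $p-1$ of them, and if one differs from $b_{1,1}$ it has $D\ge p^2+p$, so the total is at least $N+p$. This leaves $b_{1,1}^{p-1}$. For $\epsilon=2$ there are $p-2$ of them with total degree at most $N-2p$. Each then has $D\le N-2p-(p-3)p^2=2p^2-2p<p^3$, so each is $b_{1,1}$ or $b_{2,0}$, and the monomial is some $K_e$.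
\end{proof}

To apply Lemma~\ref{lem:descent}(c) in filtration $2p-2$ we must remove the monomials below degree $N$.

\begin{lemma}\label{lem:killK}
$\mathrm{Ext}^{2p-2}_P(T)_D=0$ for $D<N$, and $\dim\mathrm{Ext}^{2p-2}_P(T)_N\le1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:counts}(c) it suffices to show that $K_e$ is zero in $E_{2p}(P;T)$ for $0\le e\le p-3$. The class $h_{2,0}\in E_1^1(P;T)_{p+1}$ is a permanent cycle, because \eqref{eq:bound} for $s=2$ gives $D\ge2p+1$. By Lemma~\ref{lem:b20} and the Leibniz rule, for some unit $\nu$,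
\[
d_{2p-1}\bigl(b_{1,1}^{p-3-e}b_{2,0}^{\,e+1}\cdot h_{2,0}\bigr)=\nu(e+1)\,b_{1,1}^{p-3-e}b_{2,0}^{\,e}\,(h_{1,1}b_{1,1}-\lambda b_{1,0}h_{1,2})\cdot h_{2,0}=\nu(e+1)K_e,
\]
because $b_{1,0}$ acts as zero. Since $1\le e+1\le p-2$, the coefficient is a unit.
\end{proof}

For $e=p-2$ the source of this differential would need the factor $b_{1,1}^{-1}$, so $w$ is not killed in this way. Lemma~\ref{lem:descent}(c) with $L=M$ now turns Lemmas~\ref{lem:counts} and~\ref{lem:killK} into statements about the $E_2$-term of $X$.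

\begin{corollary}\label{cor:vanish}
For all $n\ge0$:
\begin{itemize}
\item[(a)] $\mathrm{Ext}^s_\Gamma(M/I_n)_D=0$ if $D<p^2(s-2)/2$;
\item[(b)] $\mathrm{Ext}^{2p-1}_\Gamma(M/I_n)_D=0$ if $D\le N+1$;
\item[(c)] $\mathrm{Ext}^{2p-2}_\Gamma(M/I_n)_D=0$ if $D<N$.
\end{itemize}
\end{corollary}

\section{The relation $h_{1,0}b_{1,1}^{p-1}=0$ over $R$}\label{sec:R}

Over $P$ the class $w$ survives for degree reasons, but degree reasons do not tell us $\partial_*$ of it. Over $R$ two things improve: $h_{1,2}=0$ makes $b_{1,1}$ nilpotent, and $E_1(R)$ has only six generators.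

\begin{proposition}\label{prop:relation}
$h_{1,0}b_{1,1}^{p-1}=0$ in $\mathrm{Ext}_R(\mathbb F_p)$.
\end{proposition}

\begin{proof}
Put $z_m=h_{1,0}b_{1,1}^m$, with $s=2m+1$, $D=mp^2+1$ and weight $1+mp$.

\emph{Monomials.} Consider $h_{1,0}^{\epsilon_0}h_{1,1}^{\epsilon_1}h_{2,0}^{\epsilon_2}b_{1,0}^{a_0}b_{1,1}^{a_1}b_{2,0}^{a_2}$ in $E_1(R)$ with $D=mp^2+1$ and $s\in\{2m,2m+1\}$. Reducing $D$ modulo $p$ gives $\epsilon_0+\epsilon_2\equiv1$, so $\epsilon_0+\epsilon_2=1$. Then $s=1+\epsilon_1+2(a_0+a_1+a_2)$ shows that $\epsilon_1=1$ for $s=2m$, $\epsilon_1=0$ for $s=2m+1$, and $a_0+a_1+a_2=m-\epsilon_1$ in both cases. Dividing $D-1$ by $p$ gives $\epsilon_1+\epsilon_2+a_0+a_2+p(a_1+a_2)=mp$. With $\kappa=\epsilon_1+a_0$ we have $a_1+a_2=m-\kappa$, and therefore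
\[
a_2=(p-1)\kappa-\epsilon_2\ge0,\qquad a_1=m-p\kappa+\epsilon_2\ge0 .
\]
Let $m=p-1$. Then $\kappa\le1$. If $\kappa=0$, then $\epsilon_2=0$ and the monomial is $z_{p-1}$. If $\kappa=1$, then $\epsilon_2=1$, $a_1=0$, $a_2=p-2$, and the monomial is $w$ (with $s=2m$) or $w'=h_{2,0}b_{1,0}b_{2,0}^{p-2}$ (with $s=2m+1$). Let $m=p+1$ and $s=2m$. Then $\kappa\ge\epsilon_1=1$ and $p\kappa\le p+2<2p$, so $\kappa=1$, $a_0=0$, and the monomial is $u=h_{1,0}h_{1,1}b_{1,1}b_{2,0}^{p-1}$ or $b_{1,1}^2w$.

\emph{Weights.} The weight of $w$ is $4+3p(p-2)$. The weight of $w'$ is larger by $p-1$, and the weight of $z_{p-1}$ is smaller by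
\[
\varrho=4+3p(p-2)-1-p(p-1)=2p^2-5p+3=(2p-3)(p-1).
\]
The weights of $u$ and $b_{1,1}^2w$ are $2+p+3p(p-1)$ and $2p+4+3p(p-2)$, which differ by $2p-2$.

\emph{The differential on $w$.} Differentials lower the weight, so $w$ cannot hit $w'$. Hence $w$ survives to $E_\varrho$ and $d_\varrho(w)=\mu z_{p-1}$ for some $\mu\in\mathbb F_p$. Multiplying by the permanent cycle $b_{1,1}^2$, we see that $b_{1,1}^2w$ survives to $E_\varrho$ and $d_\varrho(b_{1,1}^2w)=\mu z_{p+1}$.

The monomial $z_{p+1}$ is nonzero in $E_1(R)$ and is the class of a coboundary by Lemma~\ref{lem:relations}(b). By (M1) it is hit by a nonzero differential whose source is homogeneous in the weight, hence a multiple of $u$ or of $b_{1,1}^2w$. Now $d_1(h_{2,0})=-h_{1,0}h_{1,1}$ since $d[t_2]=-[t_1|t_1^p]$, and $d_1(b_{2,0})=0$ by Lemma~\ref{lem:b20} and naturality for $P\to R$. So $u=-d_1(h_{2,0}b_{1,1}b_{2,0}^{p-1})$. Thus $d_1u=0$ and $u=0$ in $E_2$, and $u$ is not the source. The source is a multiple of $b_{1,1}^2w$, whose weight exceeds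 that of $z_{p+1}$ by $\varrho$, so the nonzero differential is $d_\varrho$ and $\mu\ne0$.

Therefore $z_{p-1}=0$ in $E_\infty(R)$. By (M2) the cocycle $h_{1,0}b_{1,1}^{p-1}$ is cohomologous to one of lower weight. The only other monomial in its bidegree, $w'$, has higher weight, so $E_\infty$ vanishes in all lower weights, and repeated use of (M2) shows that the cocycle is a coboundary.
\end{proof}

\begin{corollary}\label{cor:R}
\begin{itemize}
\item[(a)] $\iota b_{1,1}^{p-1}\ne0$ in $\mathrm{Ext}^{2p-2}_R(T)_N$.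
\item[(b)] $\mathrm{Ext}^{2p-2}_R(T)_{N+1}$ is one-dimensional, $w\neq0$ in $E_\infty(R;T)$, and $\partial_*$ sends every nonzero element of this group to a unit multiple of $\iota b_{1,1}^{p-1}$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) We have $E_1(R;T)=E(h_{1,1},h_{2,0})\otimes P(b_{1,1},b_{2,0})$. A monomial with $s=2p-3$ contains exactly one $h$. If it is $h_{2,0}$, then $D\equiv1$ modulo $p$, so $D\ne N$. If it is $h_{1,1}$, then $D\le p+(p-2)(p^2+p)=N-p$. So nothing hits $b_{1,1}^{p-1}$, and (M2) applies.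

(b) By Lemma~\ref{lem:counts}(c), $E_1^{2p-2}(R;T)_{N+1}$ is spanned by $w$. By \eqref{eq:delta} and Proposition~\ref{prop:relation}, $\delta(\bar\iota b_{1,1}^{p-1})=0$, so $\bar\iota b_{1,1}^{p-1}$ is the image of some $g_R\in\mathrm{Ext}^{2p-2}_R(T)_{N+1}$. Composing with $\bar T\subset T$ gives $\partial_*g_R=\iota b_{1,1}^{p-1}$, which is nonzero by (a). So $g_R\ne0$, the group is one-dimensional and spanned by $g_R$, and $w$ cannot vanish in $E_\infty$.
\end{proof}

\section{Two classes in the $E_2$-term of $X$}\label{sec:G}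

Let $G=\mathrm{Ext}^{2p-2}_\Gamma(M)_N$. The reductions $\mathrm{Ext}_\Gamma(M)\to\mathrm{Ext}_P(T)\to\mathrm{Ext}_R(T)$ commute with $\iota$ and $\partial_*$; let $\rho$ be their composite. The counts over $P$ show only that $G$ is cyclic. To find its order we need an explicit generator, and for this an integral lift of $b_{1,1}$. The cochain $b(t_1^p)$ will not do, because $t_1^p$ is not primitive in $\Gamma$.

\begin{proposition}\label{prop:G}
$G\cong\mathbb Z/p$, and there is $g\in\mathrm{Ext}^{2p-2}_\Gamma(M)_{N+1}$ such that $\partial_*g$ generates $G$.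
\end{proposition}

\begin{proof}
\emph{$G$ is cyclic.} For $n\ge1$ we have $N-\sigma_n<N$, so Lemma~\ref{lem:descent}(a) and Corollary~\ref{cor:vanish}(c) show that $\mathrm{Ext}^{2p-2}_\Gamma(M/I_n)_N\to\mathrm{Ext}^{2p-2}_\Gamma(M/I_{n+1})_N$ is injective. With Lemma~\ref{lem:descent}(a) for $n=0$ and Lemma~\ref{lem:descent}(b), we get an injection of $G/p$ into $\mathrm{Ext}^{2p-2}_P(T)_N$, which has dimension at most $1$ by Lemma~\ref{lem:killK}. So the finitely generated $\mathbb Z_{(p)}$-module $G$ is cyclic.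

\emph{A generator of order $p$.} Let
\[
\tilde b=\sum_{0<i<p^2}\tfrac1p\tbinom{p^2}i\,[t_1^i|t_1^{p^2-i}]\in C^2_\Gamma(A).
\]
Then $p\tilde b=-d[t_1^{p^2}]$, so $\tilde b$ is a cocycle, the complex being torsion free, and $p\tilde b^{p-1}=-d([t_1^{p^2}]\,\tilde b^{p-2})$ is a coboundary. The coefficient of $\tilde b$ is $\frac1p\binom{p^2}i=\frac pi\binom{p^2-1}{i-1}$, which is divisible by $p$ if $p\nmid i$. For $i=pj$ it equals $\frac1j\binom{p^2-1}{pj-1}$. From $(1+y)^{p^a-1}=(1+y^{p^a})/(1+y)$ over $\mathbb F_p$ we get $\binom{p^a-1}{m}\equiv(-1)^m$ for $0\le m<p^a$. Hence, $p$ being odd,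
\[
\tfrac1j\tbinom{p^2-1}{pj-1}\equiv\tfrac{(-1)^{j-1}}j\equiv\tfrac1j\tbinom{p-1}{j-1}=\tfrac1p\tbinom pj\pmod p .
\]
So $\tilde b$ reduces to $b_{1,1}$, and $\rho(\iota\tilde b^{p-1})=\iota b_{1,1}^{p-1}\ne0$ by Corollary~\ref{cor:R}(a). Since $\rho(pG)=0$, the element $\iota\tilde b^{p-1}$ is not in $pG$, so it generates the cyclic module $G$. It is nonzero and killed by $p$, so $G\cong\mathbb Z/p$.

\emph{The class $g$.} By Lemma~\ref{lem:counts}(b), $w\in E_1^{2p-2}(P;T)_{N+1}$ is a permanent cycle. So there is a cocycle in $C_P(T)$, of weight at most that of $w$, whose class in $E_1$ is $w$; let $g_P$ be its cohomology class. The image of this cocycle in $C_R(T)$ again has class $w$, which is nonzero in $E_\infty(R;T)$ by Corollary~\ref{cor:R}(b). By (M2) the image of $g_P$ in $\mathrm{Ext}_R(T)$ is nonzero. Next, $g_P$ lifts to $\Gamma$. By Lemma~\ref{lem:descent}(b) it lies in $\mathrm{Ext}^{2p-2}_\Gamma(M/I_n)_{N+1}$ for large $n$. By Lemma~\ref{lem:descent}(a) the obstruction to lifting from $M/I_{n+1}$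 to $M/I_n$ lies in $\mathrm{Ext}^{2p-1}_\Gamma(M/I_n)_{N+1-\sigma_n}$, which is zero for all $n\ge0$ by Corollary~\ref{cor:vanish}(b). Let $g$ be a lift to $M$. Then $\rho(g)\ne0$, so $\rho(\partial_*g)=\partial_*\rho(g)\ne0$ by Corollary~\ref{cor:R}. Hence $\partial_*g$ is a nonzero element of $G\cong\mathbb Z/p$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We work in the ANSS of $X$, where $E_2=\mathrm{Ext}_\Gamma(M)$ and bidegree $(s,D)$ lies in stem $qD-s$. Recall that $x=\beta_1^{p^2-p}$, $|x|=(N-p)q$ and $q=2p-2$.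

\subsection*{The $E_2$-term in two stems}
In stem $Nq-1$ the bidegrees are $(1+mq,N+m)$, $m\ge0$. We claim:
\begin{equation}\label{eq:stemA}
\text{in stem }Nq-1\text{ the }E_2\text{-term of }X\text{ is zero for }s\ge2 .
\end{equation}
For $m=1$ this is Corollary~\ref{cor:vanish}(b). For $m\ge2$ it follows from Corollary~\ref{cor:vanish}(a), since
\[
p^2(s-2)/2-N=(m-1)(p-1)p^2-\tfrac12p^2\ge\tfrac32(m-1)p^2>m .
\]
In stem $(N-1)q$ the bidegrees are $(mq,N-1+m)$, $m\ge0$. For $m=1$ the group is $G$. For $m\ge2$ it is zero by Corollary~\ref{cor:vanish}(a), since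
\[
p^2(s-2)/2-N=\bigl((m-1)(p-1)-1\bigr)p^2\ge(m-1)p^2>m-1 .
\]

\subsection*{Step 1: $x$ lifts through $c$}
Let $y=\Sigma^{q-1}\theta\circ x\in\pi_{Nq-1}\Sigma^q\bar X$; the stem is $pq-1+(N-p)q=Nq-1$. By Proposition~\ref{prop:X}(b), $\phi_*y$ is a unit multiple of $\beta_1^{p^2-p+1}$, which is zero by (i). This is the only use of Toda's relation. So $y=k_*a$ for some $a\in\pi_{Nq-1}X$, and we must show that $y=0$.

The group $\mathrm{Ext}^1_\Gamma(M)_N$ is not controlled by our counts, so we argue by filtration. By Proposition~\ref{prop:X}(b) and (A1), $x=\beta_1\circ\beta_1^{p^2-p-1}$ lies in $F^2$, and by naturality so does $y$. The element $a$ lies in $F^1$, since $s=0$ does not occur in its stem; let $\bar a\in\mathrm{Ext}^1_\Gamma(M)_N$ represent it. Then $\partial_*\bar a\in\mathrm{Ext}^1_\Gamma(\Sigma^q\bar M)_N$ represents $k_*a=y\in F^2$, so it is zero in $E_\infty^1$, and hence in $E_2^1$ by (A2). The long exact sequence of \eqref{eq:ses} gives $\bar a=\iota\bar a_0$ with $\bar a_0\in\mathrm{Ext}^1_\Gamma(A)_N$.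 By (A4), $\bar a_0$ represents some $a_0\in\pi_{Nq-1}S^0$. Then $a-i_*a_0$ lies in $F^2\pi_{Nq-1}X$, which is zero by \eqref{eq:stemA} and (A1). Therefore $y=k_*i_*a_0=0$. So $\theta\circ x=0$, with $x$ placed on $S^{(p-1)q}$, and the second sequence in \eqref{eq:cofibers} gives
\[
x=c_*f,\qquad f\in\pi_{(N-1)q}X,
\]
the stem being $(p-1)q+(N-p)q$.

\subsection*{Step 2: $\pi_{(N-1)q}X$ embeds in $G$}
The group $\pi_{(N-1)q}X$ is torsion, since rationally it is $H_{(N-1)q}(X;\mathbb Q)=0$ as $N-1>p-1$. Its image in the torsion-free group $BP_*X$ is therefore zero, which means that it equals $F^1$. The $E_2$-term in this stem and positive filtration is concentrated in $s=q$, so $\pi_{(N-1)q}X=F^q\cong E^q_\infty$. By (A2), $E_\infty^q$ is a subgroup of $E_2^q=G$.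

\subsection*{Step 3: the generator comes from $r$}
The class $g$ of Proposition~\ref{prop:G} has bidegree $(q,N+1)$ and lies in stem $Nq$. A differential on $g$ lands in stem $Nq-1$ with $s>q$, where the $E_2$-term is zero by \eqref{eq:stemA}. So $g$ represents some $\hat g\in F^q\pi_{Nq}X$. By naturality and Proposition~\ref{prop:X}, the element $r_*\hat g\in\pi_{Nq}\Sigma^qX=\pi_{(N-1)q}X$ is represented by $\partial_*g$, a generator of $G\cong\mathbb Z/p$. Under the embedding of Step~2, $r_*\hat g$ goes to this generator. Hence $\pi_{(N-1)q}X\cong\mathbb Z/p$, generated by $r_*\hat g$.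

\subsection*{Step 4: conclusion}
By Step~3, $f=\nu\,r_*\hat g$ for some integer $\nu$. Since $\Sigma^qc\circ r=0$,
\[
\beta_1^{p^2-p}=c_*f=\nu\,c_*r_*\hat g=0 .
\]
This proves Theorem~\ref{thm:main}.\hfill$\square$

\begin{thebibliography}{9}

\bibitem{May} May, Lecture Notes in Mathematics 168.

\bibitem{order} \emph{On the nilpotence order of $\beta_1$},
\texttt{https://people.math.rochester.edu/faculty/doug/mypapers/lee.pdf}.

\bibitem{Rav} Ravenel, \emph{Complex Cobordism}.

\end{thebibliography}
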